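\title{The $h$-vector of a Cohen--Macaulay complex does not decrease under topological subdivision}

\begin{abstract}
Kalai and Stanley asked whether $h(\Delta)\le h(\Delta')$ holds whenever $\Delta'$ is a simplicial subdivision of a Cohen--Macaulay complex $\Delta$. We prove that it holds for every topological subdivision. The proof expresses $h_i$ as the rank of an explicit trace pairing on the face ring, places the vertices of $\Delta'$ at vertices of their carriers, perturbs them with a parameter $t$, and shows that the pairing of $\Delta'$ specializes to that of $\Delta$ as $t\to0$, because the facets that collapse in the limit contribute nothing. The inequality extends to Buchsbaum complexes, equality holds only for the trivial subdivision, and the inequality fails for pure complexes in general.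
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Delta$ be a finite abstract simplicial complex of dimension $d-1$ with $f_i$ faces of dimension $i$, where $f_{-1}=1$ counts the empty face (unless $\Delta=\varnothing$ has no faces at all). The \emph{$h$-vector} $h(\Delta)=(h_0,\dots,h_d)$ is defined by
\[
\sum_{i=0}^{d} f_{i-1}(x-1)^{d-i}=\sum_{i=0}^{d} h_i x^{d-i}.
\]
Replacing $x$ by $1/x$ and multiplying by $x^d$ gives the form that we use,
\begin{equation}\label{eq:hpoly}
h_\Delta(x):=\sum_{i=0}^d h_ix^i=\sum_{G\in\Delta}x^{|G|}(1-x)^{d-|G|}.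
\end{equation}
From \eqref{eq:hpoly} one reads off, for $d\ge1$, that $h_0=1$, that $h_1=f_0-d$, that $\sum_ih_i=f_{d-1}$, and that $(-1)^{d-1}h_d$ is the reduced Euler characteristic of $\Delta$. We write $h(\Delta)\le h(\Delta')$ if $h_i(\Delta)\le h_i(\Delta')$ for all $i$, and $2^F$ for the simplex consisting of all subsets of a finite set $F$.

\begin{definition}\label{def:subdivision}
A \emph{topological subdivision} of $\Delta$ is a finite simplicial complex $\Delta'$ together with a map $\sigma$ that assigns to each face $G$ of $\Delta'$ a face $\sigma(G)$ of $\Delta$, its \emph{carrier}, such that for every face $F\in\Delta$: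
\begin{itemize}
\item[(a)] $\Gamma_F:=\sigma^{-1}(2^F)$ is a subcomplex of $\Delta'$ homeomorphic to a ball of dimension $|F|-1$;
\item[(b)] $\sigma^{-1}(F)$ consists exactly of the interior faces of this ball, that is, the faces not contained in its boundary.
\end{itemize}
A ball of dimension $-1$ is the complex $\{\emptyset\}$. The subdivision is \emph{quasi-geometric} if, in addition, no face $G$ of $\Delta'$ has all its vertices in $\Gamma_F$ for a face $F$ of $\Delta$ with $|F|<|G|$.
\end{definition}

Each simplex $2^F$ is thus replaced by a ball whose boundary is a subdivision of the boundary of $2^F$. No linear structure is required, and a face of $\Delta'$ may be larger than the carriers of its vertices suggest.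

\begin{example}\label{ex:nonqg}
We write faces as strings. Let $\Delta=2^{123}$, and let $\Delta'$ consist of the triangles $123$ and $12m$ glued along the edge $12$. Put $\sigma(m)=\sigma(1m)=\sigma(2m)=12$, put $\sigma(12)=\sigma(12m)=123$, and put $\sigma(G)=G$ for the remaining faces. Then $\Gamma_{12}$ is the path with edges $1m$ and $2m$, and $\Gamma_{123}=\Delta'$ is a disk with interior faces $12$, $123$, $12m$. This is a topological subdivision. It is not quasi-geometric, because the triangle $12m$ has all its vertices in $\Gamma_{12}$. Here $h(\Delta)=(1,0,0,0)$ and $h(\Delta')=(1,1,0,0)$.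
\end{example}

How should $h$ behave under subdivision? The number of vertices cannot drop, since each $\Gamma_{\{i\}}$ is a vertex, so $h_1$ cannot drop. The complexes $\Delta$ and $\Delta'$ are homeomorphic (Lemma~\ref{lem:subdiv}), so $h_d$ does not change. Hence $h(\Delta)\le h(\Delta')$ whenever $d\le2$. In higher dimension the simplest test is a stellar subdivision. Let $\Delta$ be \emph{pure}, meaning that all its facets (maximal faces) have $d$ elements, let $F$ be a face with $e\ge2$ elements, and let $\operatorname{lk}F=\{H\in\Delta: H\cap F=\emptyset,\ H\cup F\in\Delta\}$ be its link, which has dimension $d-e-1$. Insert a new vertex $v$ in the relative interior of $F$. This removes the faces $F\cup H$ and creates the faces $\{v\}\cup E\cup H$, where $H\in\operatorname{lk}F$ and $E\subsetneq F$. In \eqref{eq:hpoly} the removed faces contribute $x^eh_{\operatorname{lk}F}(x)$, and the new ones contribute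
\[
x\sum_{E\subsetneq F}x^{|E|}(1-x)^{e-1-|E|}\,h_{\operatorname{lk}F}(x)=x\,\frac{1-x^e}{1-x}\,h_{\operatorname{lk}F}(x).
\]
Therefore
\begin{equation}\label{eq:stellar}
h_{\Delta'}(x)-h_\Delta(x)=(x+x^2+\dots+x^{e-1})\,h_{\operatorname{lk}F}(x).
\end{equation}
Stellar subdivisions thus do not decrease $h$ as long as the links have nonnegative $h$-vectors. Cohen--Macaulay complexes have nonnegative $h$-vectors and Cohen--Macaulay links (Section~\ref{sec:background}), so for them one expects monotonicity. A general topological subdivision, however, does not come with a decomposition into moves of this kind. The following question of Kalai and Stanley is posed in \cite{subdiv}.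

\begin{quote}
\emph{If $\Delta'$ is a simplicial subdivision of a complex $\Delta$ that is Cohen--Macaulay over a field, is $h(\Delta)\le h(\Delta')$?}
\end{quote}

For quasi-geometric subdivisions the answer is known to be affirmative. We prove that it is affirmative for all topological subdivisions.

\begin{theorem}\label{thm:main}
Let $\Delta$ be Cohen--Macaulay over a field $k$ and let $\Delta'$ be a topological subdivision of $\Delta$. Then $h_i(\Delta)\le h_i(\Delta')$ for all $i$.
\end{theorem}

The proof uses only the homology of the balls $\Gamma_F$, and it gives the following more general statement. A complex is \emph{$k$-acyclic} if all its reduced homology groups over $k$ vanish; this includes $\tilde H_{-1}$, so an acyclic complex has a vertex.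

\begin{theorem}\label{thm:homological}
Let $\Delta$ and $\Delta'$ be $(d-1)$-dimensional and Cohen--Macaulay over $k$. Let $\sigma:\Delta'\to\Delta$ be an inclusion-preserving map on faces such that $\sigma^{-1}(2^F)$ is $k$-acyclic for $\emptyset\ne F\in\Delta$ and $\sigma^{-1}(\emptyset)=\{\emptyset\}$. Then $h(\Delta)\le h(\Delta')$.
\end{theorem}

Neither condition on $\sigma$ can be dropped. If $\Delta'$ is a $(d-1)$-simplex and $\sigma$ sends every face to $\emptyset$, then every $\sigma^{-1}(2^F)$ is acyclic and $h(\Delta')=(1,0,\dots,0)$, whatever $\Delta$ is. If $\Delta$ is the boundary of the triangle $123$ and $\sigma$ is the inclusion of the path $\Delta'$ with edges $12$ and $23$, then only $\sigma^{-1}(2^{13})$ fails to be acyclic, and $h(\Delta)=(1,1,1)$ while $h(\Delta')=(1,1,0)$.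

Formula \eqref{eq:stellar} involves only links of nonempty faces. A complex is \emph{Buchsbaum} over $k$ if it is pure and the links of all its nonempty faces are Cohen--Macaulay over $k$.

\begin{theorem}\label{thm:addendum}
\begin{itemize}
\item[(i)] Theorem~\ref{thm:main} holds if $\Delta$ is only Buchsbaum over $k$.
\item[(ii)] In (i) and in Theorem~\ref{thm:main}, for $d\ge1$, the following are equivalent: $h(\Delta)=h(\Delta')$; $f_{d-1}(\Delta)=f_{d-1}(\Delta')$; the subdivision is trivial, that is, $\sigma$ is an isomorphism $\Delta'\cong\Delta$.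
\item[(iii)] In (i), ``Buchsbaum'' cannot be replaced by ``pure''.
\end{itemize}
\end{theorem}

The paper is organized around an invariant $r_i$ of face rings, the free rank in degree $i$. Section~\ref{sec:trace} computes $r_i$ as the rank of an explicit pairing. Section~\ref{sec:example} explains why a pairing is the right object and works out the argument for a path. Section~\ref{sec:comparison} proves that $r_i$ does not decrease from $\Delta$ to $\Delta'$; this step needs only purity and the acyclicity of the $\Gamma_F$. The Cohen--Macaulay or Buchsbaum hypothesis enters only in translating $r_i$ into $h_i$, in Sections~\ref{sec:cm} and~\ref{sec:buchsbaum}. Section~\ref{sec:buchsbaum} is not needed for Theorems~\ref{thm:main} and~\ref{thm:homological}.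

If $\Delta=\varnothing$ or $\Delta=\{\emptyset\}$, then $\Delta'=\Delta$ in all three theorems and there is nothing to prove. From now on $d\ge1$.

\section{Face rings and subdivisions}\label{sec:background}

\subsection*{Chains}
Vertex sets are totally ordered. If $E=F\setminus\{i\}$ and $i$ is the $p$-th element of $F$, we put $[F:E]=(-1)^{p-1}$. The space $C_{j}(\Delta;k)$ has as a basis the faces with $j+1$ elements, including $C_{-1}=k\cdot\emptyset$, and $\partial F=\sum_{i\in F}[F:F\setminus i]\,(F\setminus i)$. A \emph{ridge} of a pure $(d-1)$-dimensional complex is a face with $d-1$ elements.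

\subsection*{Face rings}
Let $L$ be a field. The face ring $L[\Delta]$ is the quotient of the polynomial ring in variables $x_v$, one for each vertex $v$, by the monomials whose support is not a face. The monomials supported on faces form a basis, so by \eqref{eq:hpoly} the Hilbert series of $L[\Delta]$ is
\begin{equation}\label{eq:hilb}
\sum_{G\in\Delta}\Bigl(\frac{x}{1-x}\Bigr)^{|G|}=\frac{h_\Delta(x)}{(1-x)^d}.
\end{equation}
For a face $F$ let $L[x_F]$ be the polynomial ring in the $x_v$ with $v\in F$. Setting $x_v=0$ for $v\notin F$ defines a ring map $L[\Delta]\to L[x_F]$, written $f\mapsto f|_F$; we use the same notation for the maps $L[x_F]\to L[x_E]$ with $E\subseteq F$.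

A \emph{linear system of parameters} is a sequence $\theta_1,\dots,\theta_d$ of linear forms such that $L[\Delta]$ is a finitely generated module over the polynomial ring $P=L[\xi_1,\dots,\xi_d]$, with $\xi_j$ acting as $\theta_j$. The complex $\Delta$ is \emph{Cohen--Macaulay over $L$} if $L[\Delta]$ is a Cohen--Macaulay ring. We use three textbook facts.
\begin{itemize}
\item[(CM1)] If $\Delta$ is Cohen--Macaulay over $L$, then $L[\Delta]$ is a free $P$-module for every linear system of parameters.
\item[(CM2)] A Cohen--Macaulay complex is pure.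
\item[(CM3)] (Reisner's criterion.) $\Delta$ is Cohen--Macaulay over $L$ if and only if $\tilde H_j(\operatorname{lk}F;L)=0$ for all $F\in\Delta$ and all $j<\dim\operatorname{lk}F$.
\end{itemize}
By (CM3), the Cohen--Macaulay and Buchsbaum properties are unchanged under field extension. Since the link of $G$ in $\operatorname{lk}F$ is $\operatorname{lk}(F\cup G)$, (CM3) also shows that links in a Cohen--Macaulay complex are Cohen--Macaulay. Write $\mathfrak m=(\xi_1,\dots,\xi_d)\subset P$. If $M$ is a finitely generated graded free $P$-module, then $(1-x)^d\operatorname{Hilb}(M)=\sum_i\dim_L(M/\mathfrak mM)_i\,x^i$. By (CM1) and \eqref{eq:hilb},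
\begin{equation}\label{eq:hdim}
h_i(\Delta)=\dim_L\bigl(L[\Delta]/\mathfrak mL[\Delta]\bigr)_i\qquad\text{if $\Delta$ is Cohen--Macaulay over }L .
\end{equation}
In particular $h_i(\Delta)\ge0$; linear systems of parameters over an extension of $k$ are constructed in Section~\ref{sec:trace}.

\subsection*{Topological subdivisions}
To apply \eqref{eq:hdim} to both complexes we need $\Delta'$ to inherit the Cohen--Macaulay property. It does, because the property depends only on the geometric realization $|\Delta|$ (Munkres).

\begin{lemma}\label{lem:subdiv}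
Let $(\Delta',\sigma)$ be a topological subdivision of a $(d-1)$-dimensional complex $\Delta$.
\begin{itemize}
\item[(a)] The map $\sigma$ preserves inclusions, and $\Gamma_F\cap\Gamma_{F'}=\Gamma_{F\cap F'}$.
\item[(b)] $\Gamma_\emptyset=\{\emptyset\}$, each $\Gamma_F$ with $F\ne\emptyset$ is acyclic over every field, and $\dim\Delta'=d-1$.
\item[(c)] $|\Delta'|$ is homeomorphic to $|\Delta|$.
\item[(d)] If $\Delta$ is Cohen--Macaulay (respectively Buchsbaum) over $k$, then so is $\Delta'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $H\subseteq G$, then $H$ lies in the subcomplex $\Gamma_{\sigma(G)}$, so $\sigma(H)\subseteq\sigma(G)$. The second claim holds because $2^F\cap2^{F'}=2^{F\cap F'}$.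

(b) The first two claims hold because $\Gamma_F$ is a ball of dimension $|F|-1$, and the third because $\Delta'$ is the union of these balls.

(c) By Definition~\ref{def:subdivision}(b), the boundary of the ball $\Gamma_F$ consists of the $G\in\Gamma_F$ with $\sigma(G)\ne F$, so it is $\bigcup_{E\subsetneq F}\Gamma_E$. By induction on $|F|$ we construct homeomorphisms $g_F:|\Gamma_F|\to|2^F|$ such that $g_F$ restricts to $g_E$ on $|\Gamma_E|$ for $E\subseteq F$. Suppose the $g_E$ with $E\subsetneq F$ are given. They agree on the intersections $|\Gamma_E|\cap|\Gamma_{E'}|=|\Gamma_{E\cap E'}|$, so they define a continuous surjection from the boundary of $|\Gamma_F|$ to the boundary of $|2^F|$. It is injective: if $g_E(p)=g_{E'}(q)$, then this point lies in $|2^{E\cap E'}|=g_{E\cap E'}(|\Gamma_{E\cap E'}|)$, and since $g_E$ and $g_{E'}$ are injective and extend $g_{E\cap E'}$, both $p$ and $q$ equal its preimage in $|\Gamma_{E\cap E'}|$. A continuous bijection of compact Hausdorff spaces is a homeomorphism, and a homeomorphism between the boundaries of two balls extends to the balls by coning.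 This gives $g_F$. The same gluing argument, applied to all $F\in\Delta$, gives a homeomorphism $|\Delta'|\to|\Delta|$.

(d) A point $p$ in the relative interior of a face $F\neq\emptyset$ has a neighborhood that is a cone over the $(|F|-1)$-fold suspension of $|\operatorname{lk}F|$, so
\[
H_j(|\Delta|,|\Delta|-p;k)\cong\tilde H_{j-|F|}(\operatorname{lk}F;k).
\]
Consider the condition
\begin{equation}\label{eq:local}
H_j(|\Delta|,|\Delta|-p;k)=0\qquad\text{for all }p\in|\Delta|\text{ and all }j<d-1 .
\end{equation}
It forces purity, since a facet $F$ has link $\{\emptyset\}$ with $\tilde H_{-1}\neq0$, which gives nonzero local homology in degree $|F|-1$. For pure $\Delta$ we have $\dim\operatorname{lk}F=d-1-|F|$, so \eqref{eq:local} says that $\tilde H_j(\operatorname{lk}F;k)=0$ for all $F\ne\emptyset$ and $j<\dim\operatorname{lk}F$. By (CM3), applied to the links, $\Delta$ is Buchsbaum if and only if \eqref{eq:local} holds. By (CM2) and (CM3), $\Delta$ is Cohen--Macaulay if and only if \eqref{eq:local} holds and $\tilde H_j(|\Delta|;k)=0$ for $j<d-1$. Both conditions depend only on $|\Delta|$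 and $d$, so (b) and (c) give the claim.
\end{proof}

\section{Free rank and the trace pairing}\label{sec:trace}

\subsection*{Free rank}
Let $L$ be a field and $P=L[\xi_1,\dots,\xi_d]$. For graded modules, $\operatorname{Hom}_P(M,N)_n$ denotes the maps that raise degrees by $n$, and $M(-n)_j=M_{j-n}$. For a finitely generated graded $P$-module $M$ let $r_i(M)$ be the rank of the pairing
\[
M_i\times\operatorname{Hom}_P(M,P)_{-i}\to P_0=L,\qquad (m,\varphi)\mapsto\varphi(m).
\]
Thus $r_i(M)\ge n$ if and only if there are $m_1,\dots,m_n$ and $\varphi_1,\dots,\varphi_n$ with $\det(\varphi_\beta(m_\alpha))\ne0$. This happens exactly when $P(-i)^n$ is a direct summand of $M$, which explains the name \emph{free rank}. The pairing for a direct sum is the direct sum of the pairings. For $M=P(-a)$ the pairing has rank $1$ if $i=a$, and for $i\ne a$ one of the two spaces is zero. Hence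
\begin{equation}\label{eq:freerank}
r_i\text{ is additive on direct sums, and } r_i(M)=\dim_L(M/\mathfrak mM)_i\text{ if $M$ is free.}
\end{equation}

\subsection*{Placements}
Let $\Delta$ be pure of dimension $d-1$. A \emph{placement} of $\Delta$ over $L$ is a family of vectors $c_v\in L^d$, one for each vertex, such that $(c_v)_{v\in F}$ is linearly independent for every face $F$. By purity it suffices to check facets. Vectors whose coordinates are independent indeterminates form a placement. Given a placement, let $\xi_j$ act on $M=L[\Delta]$ as $\theta_j=\sum_vc_{v,j}x_v$, and on $L[x_F]$ as $\theta_j|_F$.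

View $\xi=(\xi_1,\dots,\xi_d)$ as a generic vector. For a facet $F$ let $X^F_v$, $v\in F$, be the linear forms defined by $\xi=\sum_{v\in F}X_v^F(\xi)\,c_v$, the coordinates of $\xi$ in the basis $(c_v)_{v\in F}$. The substitution $x_v\mapsto X^F_v$ sends $\theta_j|_F$ to $\xi_j$, so it is a $P$-linear ring isomorphism $L[x_F]\to P$. We write $g^F$ for the image of $g\in L[x_F]$, and $f^F=(f|_F)^F$ for $f\in M$. The map $f\mapsto(f^F)_F$ embeds $M$ in a direct sum of copies of $P$ indexed by the facets, because every face lies in a facet and all facets have $d$ elements. So $M$ is finitely generated over $P$: a placement defines a linear system of parameters.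

Let $\det F=\det(c_v)_{v\in F}$, with columns in the order of the vertices. For a ridge $E$ let $D_E(\xi)=\det(\xi,(c_u)_{u\in E})$, a nonzero linear form that cuts out the hyperplane spanned by the $c_u$, $u\in E$. Let $F=E\cup\{v\}$ be a facet. Then $D_E(\xi)=X_v^F(\xi)D_E(c_v)$ and $D_E(c_v)=[F:E]\det F$, so
\begin{equation}\label{eq:DE}
\det(F)\,X_v^F=[F:E]\,D_E .
\end{equation}
Identify $P/(D_E)$ with $L[x_E]$ by letting $x_u$ be the $u$-th coordinate on the hyperplane in the basis $(c_u)_{u\in E}$. This identification depends only on $E$. On the hyperplane $X_v^F$ vanishes and $X^F_u$ is the $u$-th coordinate, so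
\begin{equation}\label{eq:restrict}
g^F\bmod D_E\;=\;g|_E\qquad\text{for every facet }F\supset E\text{ and every }g\in L[x_F].
\end{equation}

\subsection*{The dual module}
To compare the pairings of two complexes we need a description of $\operatorname{Hom}_P(M,P)$ in terms of facets. A map $\varphi:M\to P$ is determined by its values on the facet monomials, since these span $M$ after passing to the fraction field of $P$. The question is which values occur. The answer is a cycle condition with polynomial coefficients.

Let $W_L(\Delta)$ be the set of families $w=(w_F)$, indexed by the facets, with $w_F\in L[x_F]$ and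
\begin{equation}\label{eq:cycle}
\sum_{F\supset E}[F:E]\;w_F|_E=0\qquad\text{for every ridge }E .
\end{equation}
It is a graded $L[\Delta]$-module under $(fw)_F=f|_F\,w_F$, because multiplication by $f$ multiplies the sum in \eqref{eq:cycle} by $f|_E$. Its degree $0$ part is the space of $(d-1)$-cycles of $\Delta$. It does not depend on the placement. The placement enters through the \emph{trace}
\[
\operatorname{Tr}(w)=\sum_F\frac{w_F^F}{\det(F)\prod_{v\in F}X_v^F}\in\operatorname{Frac}P,
\]
which is $P$-linear and lowers degrees by $d$.

\begin{lemma}\label{lem:trace}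
\begin{itemize}
\item[(a)] $\operatorname{Tr}(w)\in P$ for all $w\in W_L(\Delta)$. In particular $\operatorname{Tr}(w)\in L$ if $w$ has degree $d$.
\item[(b)] The elements of $\operatorname{Hom}_P(L[\Delta],P)_{-i}$ are exactly the maps $f\mapsto\operatorname{Tr}(fw)$ with $w\in W_L(\Delta)_{d-i}$.
\end{itemize}
Consequently $r_i(L[\Delta])$ is the rank of the pairing $L[\Delta]_i\times W_L(\Delta)_{d-i}\to L$, $(f,w)\mapsto\operatorname{Tr}(fw)$.
\end{lemma}

\begin{proof}
(a) Each denominator is a scalar times a product of linear forms. Since $P$ is factorial, it suffices to show that $\operatorname{Tr}(w)$ lies in the local ring $P_{(\ell)}$ for every linear form $\ell\neq0$. For a facet $F$ the forms $X_v^F$ are linearly independent, so at most one of them is proportional to $\ell$. If none is, the term of $F$ lies in $P_{(\ell)}$. If $X_v^F$ is, assign $F$ to the ridge $E=F\setminus v$; by \eqref{eq:DE}, $D_E$ is proportional to $\ell$. Conversely, if $D_E$ is proportional to $\ell$, then \eqref{eq:DE} shows that every facet containing $E$ is assigned to $E$, and that the terms of these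 facets add up to
\[
\frac1{D_E}\sum_{F\supset E}[F:E]\frac{w_F^F}{\prod_{u\in E}X_u^F}.
\]
By \eqref{eq:restrict}, the forms $X_u^F$ with $u\in E$ reduce to $x_u\neq0$ modulo $D_E$, so the inner sum lies in $P_{(\ell)}$, and its image in the residue field is $\bigl(\sum_{F\supset E}[F:E]\,w_F|_E\bigr)/\prod_{u\in E}x_u$. This is $0$ by \eqref{eq:cycle}. So the inner sum lies in $D_EP_{(\ell)}$, and the displayed expression lies in $P_{(\ell)}$.

(b) By (a), $f\mapsto\operatorname{Tr}(fw)$ is a $P$-linear map to $P$, of degree $-i$ if $w$ has degree $d-i$. Conversely, let $\varphi$ of degree $-i$ be given. Put $x_F=\prod_{v\in F}x_v$ for a face $F$, and $p=\prod_F(x_F)^F\in P$, the product over all facets; then $p\ne0$. For $f\in M$ we have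
\[
p\,f=\sum_F\frac{p}{(x_F)^F}\,f^F\cdot x_F\qquad\text{in }M .
\]
Indeed, $x_F$ restricts to $0$ on every other facet, so both sides have image $p\,f^{F'}$ on each facet $F'$. Applying $\varphi$ and dividing by $p$ gives $\varphi(f)=\sum_Ff^F\varphi(x_F)/(x_F)^F$. Define $w_F\in L[x_F]_{d-i}$ by $w_F^F=\det(F)\,\varphi(x_F)$. Then
\[
\varphi(f)=\sum_F\frac{f^Fw_F^F}{\det(F)\prod_{v\in F}X_v^F},
\]
and it remains to check \eqref{eq:cycle}. Take $f=x_E$ for a ridge $E$. Only facets $F=E\cup\{v\}$ contribute, with terms $w^F_F/(\det(F)X_v^F)$, so \eqref{eq:DE} gives $D_E\,\varphi(x_E)=\sum_{F\supset E}[F:E]\,w_F^F$. Since $\varphi(x_E)\in P$, reducing modulo $D_E$ and using \eqref{eq:restrict} gives \eqref{eq:cycle}.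
\end{proof}

\section{The difficulty, and a subdivided path}\label{sec:example}

\subsection*{Placing vertices in their carriers}
Let $\Delta$ and $\Delta'$ be pure of dimension $d-1$, let $\sigma:\Delta'\to\Delta$ preserve inclusions, and let $(b_i)$ be a placement of $\Delta$ over $L$. The natural way to relate the face rings imitates a geometric subdivision. Choose scalars $a_{v,i}$, for vertices $v$ of $\Delta'$ and $i$ of $\Delta$, with $a_{v,i}=0$ unless $i\in\sigma(v)$. The substitution
\begin{equation}\label{eq:subst}
x_i\mapsto\sum_va_{v,i}x_v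
\end{equation}
defines a ring map $L[\Delta]\to L[\Delta']$. To see this, expand the image of $x_{i_1}\cdots x_{i_n}$. A nonzero term is a multiple of $x_{v_1}\cdots x_{v_n}$ with $G=\{v_1,\dots,v_n\}\in\Delta'$ and $i_s\in\sigma(v_s)\subseteq\sigma(G)$, so $\{i_1,\dots,i_n\}$ is a face of $\Delta$; hence monomials with nonface support map to $0$. The map sends the forms $\theta_j$ of $\Delta$ to the forms defined by the vectors $\sum_ia_{v,i}b_i$, which place each vertex $v$ in the span of its carrier.

Whether these vectors can be a placement of $\Delta'$ is decided by quasi-geometricity. If a face $G$ has all its vertices in $\Gamma_F$ with $|F|<|G|$, then its $|G|$ vectors lie in a space of dimension $|F|$ and are dependent for every choice of the $a_{v,i}$. This happens for the triangle $12m$ in Example~\ref{ex:nonqg}. If there is no such face, then $|\bigcup_{v\in H}\sigma(v)|\ge|H|$ for every face $H$, because $\bigcup_{v\in H}\sigma(v)\subseteq\sigma(H)$ is a face of $\Delta$ whose $\Gamma$ contains the vertices of $H$. By Hall's marriage theorem the sets $\sigma(v)$, $v\in G$, then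 have distinct representatives for every face $G$, and indeterminate $a_{v,i}$ give a placement.

In general we must therefore move the vertices off their carriers, to positions $p_v(t)$ that form a placement over $L(t)$ and may degenerate at $t=0$. The map \eqref{eq:subst} is then compatible with the parameters only at $t=0$. The quotients in \eqref{eq:hdim} are poorly suited to this situation. The degree $i$ part of $L[\Delta']/(\theta'_1(t),\dots,\theta'_d(t))$ is the cokernel of a matrix with entries polynomial in $t$, so its dimension can only go up at $t=0$, and a lower bound at $t=0$ gives no lower bound for generic $t$. The rank of a pairing behaves in the opposite way: a determinant that is regular and nonzero at $t=0$ is nonzero in $L(t)$. This is the reason for working with $r_i$.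

Once a perturbation is allowed, nothing is gained by choosing the $a_{v,i}$ carefully. We take the crudest choice and send each vertex $v$ to a single vertex $\pi(v)$ of its carrier.

\subsection*{A path}
Let $d=2$, let $k$ be any field, and let $\Delta$ be the path with edges $12$ and $23$, placed at
\[
b_1=(1,0),\qquad b_2=(0,1),\qquad b_3=(-1,-1).
\]
Both determinants equal $1$. The coordinates are $X_1^{12}=\xi_1$, $X_2^{12}=\xi_2$ and $X_2^{23}=\xi_2-\xi_1$, $X_3^{23}=-\xi_1$. Condition \eqref{eq:cycle} reads $w_{12}|_1=0$, $w_{12}|_2=w_{23}|_2$, $w_{23}|_3=0$, so $w=(x_2,x_2)$ lies in $W_k(\Delta)_1$. With $f=x_2$ we get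
\[
\operatorname{Tr}(fw)=\frac{\xi_2^2}{\xi_1\xi_2}+\frac{(\xi_2-\xi_1)^2}{(\xi_2-\xi_1)(-\xi_1)}=\frac{\xi_2}{\xi_1}+\frac{\xi_1-\xi_2}{\xi_1}=1 .
\]
The poles along $\xi_1=0$ cancel, as Lemma~\ref{lem:trace} predicts, and the pair $(f,w)$ witnesses $r_1\ge1=h_1(\Delta)$.

Subdivide $12$ by a vertex $m$, order the vertices $1<m<2<3$, and put $\pi(m)=2$. The substitution \eqref{eq:subst} sends $x_2$ to $y(x_2)=x_m+x_2$ and fixes $x_1,x_3$. We transport $w$ by substituting in $w_{12}$ on both edges $1m$ and $m2$ that replace $12$:
\[
\psi w=(x_m,\ x_m+x_2,\ x_2)\qquad\text{on the facets }1m,\ m2,\ 23 .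
\]
This family satisfies \eqref{eq:cycle} at all four vertices. The edge $m2$ is collapsed by $\pi$, but it cannot be omitted: $(x_m,0,x_2)$ violates \eqref{eq:cycle} at $m$ and at $2$.

Since $b_{\pi(m)}=b_2$, the vertices of $m2$ are dependent, and we perturb: keep $b_1,b_2,b_3$ and put $p_m=b_2+t(1,1)=(t,1+t)$. Let $N=(1+t)\xi_1-t\xi_2$, and let $\operatorname{Tr}'$ be the trace of $\Delta'$ over $k(t)$. We compute the three terms of $\operatorname{Tr}'(y(f)\psi w)$, where $y(f)\psi w=(x_m^2,(x_m+x_2)^2,x_2^2)$.
\begin{itemize}
\item On $1m$ the determinant is $1+t$, and $X_1=N/(1+t)$, $X_m=\xi_2/(1+t)$. The term is $\xi_2/((1+t)N)$. At $t=0$ it equals $\xi_2/\xi_1$, the term of the edge $12$ in $\operatorname{Tr}(fw)$.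
\item On $m2$ the determinant is $t$, and $X_m=\xi_1/t$, $X_2=-N/t$, so $X_m+X_2=\xi_2-\xi_1$. The term is $-t(\xi_2-\xi_1)^2/(\xi_1N)$. At $t=0$ it vanishes.
\item On $23$ the term is $(\xi_1-\xi_2)/\xi_1$, as before.
\end{itemize}
Since $N-t(\xi_1-\xi_2)=\xi_1$, the last two terms add up to $(\xi_1-\xi_2)/N$, and the total is
\[
\operatorname{Tr}'(y(f)\psi w)=\frac{\xi_2+(1+t)(\xi_1-\xi_2)}{(1+t)N}=\frac1{1+t}.
\]
This differs from $\operatorname{Tr}(fw)=1$, but it takes that value at $t=0$, so it is nonzero and $r_1(k(t)[\Delta'])\ge1$.

The collapsing edge shows the mechanism of the general proof. Its two coordinates have simple poles at $t=0$. The poles cancel in the numerator, which involves only the sum $X_m+X_2$; the limit $\xi_2-\xi_1$ of this sum is not the coordinate $X_2^{12}=\xi_2$, but it is finite. In the denominator the two poles outweigh the simple zero of the determinant, so the term tends to $0$.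

\section{The comparison theorem}\label{sec:comparison}

Throughout this section $\Delta$ and $\Delta'$ are pure of dimension $d-1$, and $\sigma:\Delta'\to\Delta$ is an inclusion-preserving map on faces such that the subcomplexes $\Gamma_F=\sigma^{-1}(2^F)$ satisfy
\begin{equation}\label{eq:setting}
\Gamma_\emptyset=\{\emptyset\},\qquad \Gamma_F\text{ is $k$-acyclic for }\emptyset\neq F\in\Delta .
\end{equation}
The letters $i,E,F$ refer to vertices and faces of $\Delta$, and $u,v,G,H$ to those of $\Delta'$. Since $\Gamma_\emptyset=\{\emptyset\}$, every vertex $v$ has $\sigma(v)\ne\emptyset$, and we can choose $\pi(v)\in\sigma(v)$. For $G\in\Gamma_F$ and $v\in G$ we have $\pi(v)\in\sigma(v)\subseteq\sigma(G)\subseteq F$. So $\pi$ is a simplicial map $\Delta'\to\Delta$, and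
\begin{equation}\label{eq:carried}
\pi(G)\subseteq F\qquad\text{for all }G\in\Gamma_F .
\end{equation}

Take independent indeterminates $b_{i,j}$, $q_{v,j}$ ($1\le j\le d$) and $t$ over $k$, and let $K=k(b,q)$. The vectors $b_i=(b_{i,j})_j$ form a placement of $\Delta$ over $K$. The vectors
\[
p_v=b_{\pi(v)}+t\,q_v
\]
form a placement of $\Delta'$ over $K(t)$, because for a facet $G$ the coefficient of $t^d$ in $\det(p_v)_{v\in G}$ is $\det(q_v)_{v\in G}\neq0$. Free ranks and the traces $\operatorname{Tr}$ of $\Delta$ and $\operatorname{Tr}'$ of $\Delta'$ are taken for these placements.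

\begin{theorem}\label{thm:comparison}
In this setting, $r_i(K[\Delta])\le r_i(K(t)[\Delta'])$ for all $i$.
\end{theorem}

We must transport both sides of the pairing of Lemma~\ref{lem:trace} from $\Delta$ to $\Delta'$. Functions pull back along $\pi$. Elements of $W$ behave like cycles, which push forward along $\pi$, that is, in the wrong direction; to move them to $\Delta'$ we need a chain map from $\Delta$ to $\Delta'$. Acyclicity provides one.

\subsection*{Fundamental chains}
Let $\pi_\#$ be the chain map induced by $\pi$. If $\pi$ is not injective on $G$, then $\pi_\#G=0$. Otherwise $\pi_\#G=\operatorname{sgn}_\pi(G)\,\pi(G)$, where $\operatorname{sgn}_\pi(G)$ is the sign of the permutation that sorts the images of the vertices of $G$, listed in the order of $G$.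

\begin{lemma}\label{lem:chains}
There are chains $Z_F=\sum_Gz_{F,G}\,G\in C_{|F|-1}(\Gamma_F;k)$, $F\in\Delta$, with
\begin{equation}\label{eq:chains}
Z_\emptyset=\emptyset,\qquad\partial Z_F=\sum_{i\in F}[F:F\setminus i]\,Z_{F\setminus i}.
\end{equation}
They satisfy $\pi_\#Z_F=F$. In particular, for a facet $F$,
\begin{equation}\label{eq:degree}
\sum_{G\in\Gamma_F,\ |G|=d,\ \pi(G)=F}z_{F,G}\operatorname{sgn}_\pi(G)=1 .
\end{equation}
\end{lemma}

\begin{proof}
We use induction on $|F|$. Let $F\neq\emptyset$. The right side of \eqref{eq:chains} is a chain in $\Gamma_F$ with boundary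
\[
\sum_{i\in F}\ \sum_{j\in F\setminus i}[F:F\setminus i]\,[F\setminus i:F\setminus\{i,j\}]\;Z_{F\setminus\{i,j\}} .
\]
The total coefficient of $Z_{F\setminus\{i,j\}}$ here is the coefficient of $F\setminus\{i,j\}$ in $\partial^2F=0$. So the right side is a cycle in the acyclic complex $\Gamma_F$, and $Z_F$ exists. By \eqref{eq:carried}, $\pi_\#Z_F$ lies in $C_{|F|-1}(2^F;k)=kF$, say $\pi_\#Z_F=\lambda F$. By induction, $\lambda\,\partial F=\pi_\#\partial Z_F=\sum_i[F:F\setminus i]\,(F\setminus i)=\partial F$. Since $\partial F\ne0$, we get $\lambda=1$.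
\end{proof}

We put $z_{F,G}=0$ if $G\notin\Gamma_F$. In the path of Section~\ref{sec:example}, $Z_{12}=1m+m2$, and only $1m$ contributes to \eqref{eq:degree}.

\subsection*{Pullback}
Let $y:K[\Delta]\to K[\Delta']$ be the ring map $x_i\mapsto\sum_{\pi(v)=i}x_v$, the case of \eqref{eq:subst} with $a_{v,\pi(v)}=1$ and all other $a_{v,i}=0$. For $G\in\Gamma_F$ let $y_G:K[x_F]\to K[x_G]$ be the ring map $x_i\mapsto\sum_{v\in G,\,\pi(v)=i}x_v$. The following identities are between ring maps, so it suffices to check them on variables.
\begin{itemize}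
\item[(P1)] $y(f)|_G=y_G(f|_F)$ for $f\in K[\Delta]$. For $f=x_i$ with $i\notin F$, both sides vanish by \eqref{eq:carried}; for $i\in F$ they agree by definition.
\item[(P2)] $y_G(g)|_H=y_H(g)$ for $H\subseteq G$ and $g\in K[x_F]$.
\item[(P3)] $y_H(g)=y_H(g|_E)$ if $H\in\Gamma_E$, $E\subseteq F$ and $g\in K[x_F]$, since $y_H(x_i)=0$ for $i\notin E$ by \eqref{eq:carried}.
\end{itemize}
For $w\in W_K(\Delta)$ and a facet $G$ of $\Delta'$ define
\[
(\psi w)_G=\sum_{F:\ G\in\Gamma_F}z_{F,G}\;y_G(w_F),
\]
the sum over facets $F$ of $\Delta$. The map $\psi$ preserves degrees.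

\begin{lemma}\label{lem:pullback}
For $w\in W_K(\Delta)$ and $f\in K[\Delta]$ we have $\psi w\in W_K(\Delta')\subseteq W_{K(t)}(\Delta')$ and $\psi(fw)=y(f)\,\psi(w)$.
\end{lemma}

\begin{proof}
By (P1), $y_G(f|_Fw_F)=y(f)|_G\,y_G(w_F)$, which gives the second claim. Let $H$ be a ridge of $\Delta'$. If $H\notin\Gamma_F$, then no $G\supset H$ lies in $\Gamma_F$. So by (P2)
\[
\sum_{G\supset H}[G:H]\,(\psi w)_G|_H=\sum_{F:\ H\in\Gamma_F}y_H(w_F)\sum_{G\supset H}[G:H]\,z_{F,G}.
\]
The inner sum is the coefficient of $H$ in $\partial Z_F$, which by \eqref{eq:chains} is $\sum_{E\subset F}[F:E]\,z_{E,H}$, with $E$ running over the ridges of $\Delta$ in $F$. Only ridges $E$ with $H\in\Gamma_E$ contribute. For such $E$ we have $H\in\Gamma_F$ for every facet $F\supset E$, and $y_H(w_F)=y_H(w_F|_E)$ by (P3). Exchanging the sums, we obtain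
\[
\sum_{E:\ H\in\Gamma_E}z_{E,H}\;y_H\Bigl(\sum_{F\supset E}[F:E]\,w_F|_E\Bigr)=0 . \qedhere
\]
\end{proof}

\subsection*{Degeneration}
Let $\operatorname{ord}$ be the $t$-adic valuation on $K(\xi)(t)$. The elements with $\operatorname{ord}\ge0$, which we call \emph{regular}, form a ring, and setting $t=0$ is a ring map from it to $K(\xi)$. The individual terms of $\operatorname{Tr}'$ lie in $K(\xi)(t)$, and we determine their orders. For a facet $G$ of $\Delta'$, the \emph{fibers} of $G$ are the nonempty sets $G\cap\pi^{-1}(i)$.

\begin{lemma}\label{lem:orders}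
Let $F$ be a facet of $\Delta$ and let $G\in\Gamma_F$ with $|G|=d$. Put $\delta=\det(p_v)_{v\in G}$, and let $n$ be the number of fibers of $G$ with at least two elements. Then:
\begin{itemize}
\item[(a)] $\operatorname{ord}\delta=d-|\pi(G)|$;
\item[(b)] $\operatorname{ord}X_v^G=0$ if $v$ is alone in its fiber, and $\operatorname{ord}X_v^G=-1$ otherwise;
\item[(c)] $\operatorname{ord}\bigl(\delta\prod_{v\in G}X_v^G\bigr)=-n$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\delta_v$ be the determinant $\delta$ with the column $p_v$ replaced by $\xi$, so that $X_v^G=\delta_v/\delta$ by Cramer's rule. We treat $\delta$ and $\delta_v$ together. Let $U=G$ or $U=G\setminus v$, so the columns are the $p_u$ with $u\in U$, and also $\xi$ in the second case. For each $i\in\pi(U)$ choose a representative in $U\cap\pi^{-1}(i)$. For each of the $|U|-|\pi(U)|$ other elements $u\in U$, subtract from $p_u$ the column $p_{u'}$ of the representative $u'$ with $\pi(u')=\pi(u)$; the result is $t(q_u-q_{u'})$. Hence the determinant is $t^{|U|-|\pi(U)|}$ times a polynomial in $t$ whose value at $t=0$ is the determinant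 with columns $b_i$ ($i\in\pi(U)$), the $q_u-q_{u'}$, and possibly $\xi$. This value is a polynomial in the entries of the $q$'s and $\xi$ over $k(b)$, and it is nonzero: by \eqref{eq:carried}, $\pi(U)\subseteq F$, and setting $q_{u'}=0$ for the representatives and letting the other $q_u$ and $\xi$ be the $d-|\pi(U)|$ vectors $b_i$ with $i\in F\setminus\pi(U)$ turns it into $\pm\det F$. Therefore
\[
\operatorname{ord}\delta=d-|\pi(G)|,\qquad\operatorname{ord}\delta_v=d-1-|\pi(G\setminus v)| .
\]
This is (a), and $\operatorname{ord}X_v^G=|\pi(G)|-1-|\pi(G\setminus v)|$ gives (b). If $s$ fibers are singletons, then $|\pi(G)|=s+n$ and $d-s$ vertices have $\operatorname{ord}X_v^G=-1$, so the order in (c) is $(d-s-n)-(d-s)=-n$.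
\end{proof}

\begin{proposition}\label{prop:limit}
For $u\in W_K(\Delta)_d$, the element $\operatorname{Tr}'(\psi u)\in K(t)$ is regular, and its value at $t=0$ is $\operatorname{Tr}(u)\in K$.
\end{proposition}

\begin{proof}
Lemmas~\ref{lem:trace}(a) and~\ref{lem:pullback} show that the two traces lie in $K(t)$ and $K$. By the definitions of $\psi$ and $\operatorname{Tr}'$,
\[
\operatorname{Tr}'(\psi u)=\sum_F\ \sum_{G\in\Gamma_F,\ |G|=d}z_{F,G}\,T_{F,G},\qquad T_{F,G}=\frac{u_F(Y)}{\delta\prod_{v\in G}X_v^G},
\]
where $F$ runs over the facets of $\Delta$, $\delta=\det(p_v)_{v\in G}$, and $u_F(Y)$ is obtained from $u_F$ by substituting $Y_i=\sum_{v\in G,\,\pi(v)=i}X_v^G$ for $x_i$, $i\in F$. Fix $F$ and $G$.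

We first show that the numerator is regular, although the $X_v^G$ need not be. Apply the linear form $X_i^F$ to $\xi=\sum_{v\in G}X_v^G\,(b_{\pi(v)}+tq_v)$. Since $\pi(v)\in F$, the value $X_i^F(b_{\pi(v)})$ is $1$ if $\pi(v)=i$ and $0$ otherwise, so
\begin{equation}\label{eq:Y}
Y_i=X_i^F(\xi)-t\sum_{v\in G}X_i^F(q_v)\,X_v^G .
\end{equation}
Here $X_i^F(\xi)$ and $X_i^F(q_v)$ do not involve $t$, and $\operatorname{ord}X_v^G\ge-1$ by Lemma~\ref{lem:orders}(b). So each $Y_i$ is regular, and so is $u_F(Y)$, because $u_F$ has coefficients in $K$.

Suppose that $\pi$ is not injective on $G$. Then $n\geq1$ in Lemma~\ref{lem:orders}(c), so $\operatorname{ord}T_{F,G}\ge1$, and $T_{F,G}$ vanishes at $t=0$.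

Suppose that $\pi$ is injective on $G$, so that it maps $G$ bijectively onto $F$. All $X_v^G$ are regular, so \eqref{eq:Y} shows that $Y_i$ has value $X_i^F(\xi)$ at $t=0$. Moreover $X_v^G=Y_{\pi(v)}$, and $\delta$ has value $\det(b_{\pi(v)})_{v\in G}=\operatorname{sgn}_\pi(G)\det F$. Thus $T_{F,G}$ is regular with value
\[
\operatorname{sgn}_\pi(G)\;\frac{u_F^F}{\det(F)\prod_{i\in F}X_i^F}.
\]

Summing over $G$ with weights $z_{F,G}$ and using \eqref{eq:degree}, we find that the contribution of $F$ at $t=0$ is the term of $F$ in $\operatorname{Tr}(u)$. Summing over $F$ gives the claim.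
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comparison}]
Let $n=r_i(K[\Delta])$. By Lemma~\ref{lem:trace} there are $f_1,\dots,f_n\in K[\Delta]_i$ and $w_1,\dots,w_n\in W_K(\Delta)_{d-i}$ with $\det(\operatorname{Tr}(f_\alpha w_\beta))\ne0$. By Lemma~\ref{lem:pullback} and Proposition~\ref{prop:limit}, the element $\operatorname{Tr}'(y(f_\alpha)\psi(w_\beta))=\operatorname{Tr}'(\psi(f_\alpha w_\beta))$ is regular with value $\operatorname{Tr}(f_\alpha w_\beta)$ at $t=0$. The determinant of the $n\times n$ matrix of these elements is regular with nonzero value at $t=0$, so it is nonzero in $K(t)$. Since $y(f_\alpha)$ has degree $i$ and $\psi(w_\beta)\in W_{K(t)}(\Delta')_{d-i}$, Lemma~\ref{lem:trace} for $\Delta'$ gives $r_i(K(t)[\Delta'])\ge n$.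
\end{proof}

\section{The Cohen--Macaulay case}\label{sec:cm}

\begin{proof}[Proof of Theorem~\ref{thm:homological}]
Both complexes are pure by (CM2), and \eqref{eq:setting} holds by assumption, so Theorem~\ref{thm:comparison} applies. The complexes remain Cohen--Macaulay over $K$ and $K(t)$, so by (CM1) the face rings $K[\Delta]$ and $K(t)[\Delta']$ are free over the polynomial rings on the parameters given by the placements. By \eqref{eq:hdim} and \eqref{eq:freerank},
\[
h_i(\Delta)=r_i(K[\Delta])\le r_i(K(t)[\Delta'])=h_i(\Delta'). \qedhere
\]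
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:subdiv}, a topological subdivision of a Cohen--Macaulay complex satisfies all hypotheses of Theorem~\ref{thm:homological}.
\end{proof}

\section{Buchsbaum complexes, equality, and pure complexes}\label{sec:buchsbaum}

When $L[\Delta]$ is not free, $r_i$ and $h_i$ differ. For a Buchsbaum complex the difference depends only on $d$, $i$ and the Betti numbers, so it is the same for $\Delta$ and $\Delta'$.

\begin{proposition}\label{prop:buchsbaum}
Let $\Delta$ be $(d-1)$-dimensional and Buchsbaum over $L$, let $P$ act on $M=L[\Delta]$ through a linear system of parameters, and let $\beta_j=\dim_L\tilde H_j(\Delta;L)$. Then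
\[
r_i(M)=h_i(\Delta)-\binom di\sum_{j=1}^{\min(i,d-1)}(-1)^{i-j}\beta_{j-1}.
\]
\end{proposition}

\begin{example}\label{ex:twoedges}
Let $\Lambda$ consist of two disjoint edges. Then $d=2$, $\beta_0=1$, and \eqref{eq:hpoly} gives $h_\Lambda(x)=(1-x)^2+4x(1-x)+2x^2=1+2x-x^2$. For any placement, restriction to the two edges identifies $M$ with the pairs $(g,g')\in P^2$ with equal constant terms, and $(g,g')\mapsto(g,g'-g)$ gives $M\cong P\oplus\mathfrak m$. The proposition gives $(r_0,r_1,r_2)=(1,\,2-2,\,-1+1)=(1,0,0)$: the summand $\mathfrak m$ accounts for the terms $2x-x^2$ and contributes no free rank.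
\end{example}

The ideal $\mathfrak m$ is the first syzygy module of $L=P/\mathfrak m$. The proof shows that, up to free summands, $M$ is always a sum of syzygy modules of $L$, with multiplicities $\beta_{j-1}$. The tool for recognizing this is local cohomology $H^q_\mathfrak m(-)=\varinjlim_n\operatorname{Ext}^q_P(P/\mathfrak m^n,-)$, the derived functors of $\mathfrak m$-power torsion. We use the following textbook facts, for finitely generated graded $P$-modules $N$.
\begin{itemize}
\item[(L1)] If $N\ne0$, its depth is the least $q$ with $H^q_\mathfrak m(N)\ne0$. In particular $H_\mathfrak m^q$ vanishes on free modules for $q<d$.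
\item[(L2)] (Auslander--Buchsbaum.) If $N$ has depth $d$, then $N$ is free.
\item[(L3)] (Graded local duality.) $\operatorname{Ext}_P^{d-q}(N,P(-d))$ is the graded $L$-dual of $H^q_\mathfrak m(N)$, naturally in $N$.
\item[(L4)] (Hochster's formula.) The local cohomology $H^q$ of $L[\Delta]$ with support in the irrelevant ideal vanishes in positive degrees, is $\tilde H^{q-1}(\Delta;L)$ in degree $0$, and in negative degrees is a direct sum of copies of the spaces $\tilde H^{q-|F|-1}(\operatorname{lk}F;L)$ with $F\ne\emptyset$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:buchsbaum}]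
Let $\mathcal K_\bullet$ be the Koszul resolution of $L$ over $P$, with $\mathcal K_j\cong P(-j)^{\binom dj}$ and differential mapping $\mathcal K_j$ into $\mathfrak m\mathcal K_{j-1}$. Let $S_j=\operatorname{coker}(\mathcal K_{j+1}\to\mathcal K_j)$. Then $S_0=L$, and for $1\le j\le d$ the module $S_j$ is the image of $\mathcal K_j$ in $\mathcal K_{j-1}$, so
\begin{equation}\label{eq:syz}
0\to S_j\to\mathcal K_{j-1}\to S_{j-1}\to0
\end{equation}
is exact. The cocycles in $\operatorname{Hom}_P(\mathcal K_j,N)$ are the maps that factor through $S_j$, so for $j\ge1$ and any $N$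
\begin{equation}\label{eq:extcoker}
\operatorname{Ext}^j_P(L,N)=\operatorname{coker}\bigl(\operatorname{Hom}_P(\mathcal K_{j-1},N)\to\operatorname{Hom}_P(S_j,N)\bigr).
\end{equation}
By (L1), the connecting maps $H^{q-1}_\mathfrak m(S_{j-1})\to H^q_\mathfrak m(S_j)$ of \eqref{eq:syz} are isomorphisms for $1\le q<d$, and $H^0_\mathfrak m(S_j)=0$ for $j\ge1$ because $S_j$ is torsion-free. The module $L$ has $H^0_\mathfrak m(L)=L$ and no higher local cohomology. By induction, for $1\le j<d$ we have $H^q_\mathfrak m(S_j)=0$ for $q<d$, $q\ne j$, and the iterated connecting map $L=H^0_\mathfrak m(L)\to H^j_\mathfrak m(S_j)$ is an isomorphism. So $S_j$ carries exactly one copy of $L$ in local cohomology below degree $d$, in cohomological degree $j$ and internal degree $0$.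

\emph{Step 1: local cohomology classes of $M$ come from $\operatorname{Ext}_P(L,M)$.} Since $M/\mathfrak mM$ has finite dimension, $\mathfrak mM$ has the irrelevant ideal as radical, so $H^q_\mathfrak m(M)$ is computed by (L4). For $q<d$ and $F\neq\emptyset$ we have $q-|F|-1<d-1-|F|=\dim\operatorname{lk}F$, so the terms in negative degrees vanish by (CM3). This is where the Buchsbaum hypothesis is used. Thus for $q<d$ the module $H^q_\mathfrak m(M)$ is concentrated in degree $0$, hence killed by $\mathfrak m$, and is isomorphic to $L^{\beta_{q-1}}$; it is zero for $q=0$ because $\Delta$ has a vertex.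

Consider the graded spectral sequence $\operatorname{Ext}^p_P(L,H^q_\mathfrak m(M))\Rightarrow\operatorname{Ext}_P^{p+q}(L,M)$, which comes from $\operatorname{Hom}_P(L,-)=\operatorname{Hom}_P(L,H^0_\mathfrak m(-))$. The terms with $q<d$ live in degree $-p\le0$, because $\operatorname{Ext}_P^p(L,L)=\operatorname{Hom}_P(\mathcal K_p,L)$ does. Hence $\operatorname{Ext}^j_P(L,M)_n=0$ for $j<d$ and $n\ge1$. In the exact sequence
\[
0\to\mathfrak m^n/\mathfrak m^{n+1}\to P/\mathfrak m^{n+1}\to P/\mathfrak m^n\to0
\]
the left term is a sum of copies of $L(-n)$, and $\operatorname{Ext}^j_P(L(-n),M)_0=\operatorname{Ext}^j_P(L,M)_n=0$ for $j<d$, $n\ge1$. So the transition maps $\operatorname{Ext}^j_P(P/\mathfrak m^n,M)_0\to\operatorname{Ext}^j_P(P/\mathfrak m^{n+1},M)_0$ are isomorphisms for $j<d$, and the natural map to the direct limit,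
\[
\tau^j_M:\operatorname{Ext}^j_P(L,M)_0\to H^j_\mathfrak m(M)_0,
\]
is an isomorphism for $j<d$.

\emph{Step 2: a map from syzygies that matches local cohomology.} Let $\kappa_j\in\operatorname{Ext}^j_P(L,S_j)_0$ be the class of the projection $\mathcal K_j\to S_j$; for $j\geq1$ it corresponds to the identity of $S_j$ in \eqref{eq:extcoker}, and $\kappa_0$ is the identity of $L$. The connecting map of \eqref{eq:syz} sends $\kappa_{j-1}$ to $\pm\kappa_j$: the projection $\mathcal K_{j-1}\to S_{j-1}$ lifts to the identity of $\mathcal K_{j-1}$, and composing with the differential gives $\mathcal K_j\to S_j\subseteq\mathcal K_{j-1}$. The maps $\tau$ are natural, commute with connecting maps, and for $j=0$ are the inclusion $\operatorname{Hom}_P(L,-)\subseteq H^0_\mathfrak m(-)$. Hence $\tau^j_{S_j}(\kappa_j)$ generates $H^j_\mathfrak m(S_j)\cong L$ for $1\le j<d$. By \eqref{eq:extcoker}, every element of $\operatorname{Ext}_P^j(L,M)_0$ is $g_*\kappa_j$ for a degree $0$ map $g:S_j\to M$, and by naturality $\tau^j_M(g_*\kappa_j)$ is the image of the generator under $H^j_\mathfrak m(g)$. By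 Step~1, we can choose such maps $g$ so that these images form a basis of $H^j_\mathfrak m(M)$. Doing this for each $j$ gives a degree $0$ map
\[
\phi:S:=\bigoplus_{j=1}^{d-1}S_j^{\beta_{j-1}}\to M
\]
that induces isomorphisms on $H^q_\mathfrak m$ for all $q<d$.

\emph{Step 3: splitting.} Choose a finitely generated graded free module $A$ and a degree $0$ map $A\to M$ such that $A\oplus S\to M$ is onto, and let $N$ be the kernel. By (L1), $H^q_\mathfrak m(A\oplus S)\to H^q_\mathfrak m(M)$ is an isomorphism for $q<d$, so the long exact sequence gives $H^q_\mathfrak m(N)=0$ for $q<d$. By (L1) and (L2), $N$ is free (possibly zero). With $(-)^*=\operatorname{Hom}_P(-,P)$ we have an exact sequence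
\[
(A\oplus S)^*\to N^*\to\operatorname{Ext}^1_P(M,P)\to\operatorname{Ext}^1_P(A\oplus S,P).
\]
By (L3) the last map is, up to a shift, dual to the isomorphism $H^{d-1}_\mathfrak m(A\oplus S)\to H^{d-1}_\mathfrak m(M)$, so it is injective and $(A\oplus S)^*\to N^*$ is onto. As $N$ is free of finite rank, $\operatorname{Hom}_P(A\oplus S,N)\to\operatorname{Hom}_P(N,N)$ is onto too. A degree $0$ preimage of the identity splits the inclusion of $N$, so $A\oplus S\cong M\oplus N$.

\emph{Step 4: counting.} Let $1\le j<d$. Since $P$ has depth $d$, $\operatorname{Ext}^j_P(L,P)=0$, so by \eqref{eq:extcoker} every map $S_j\to P$ extends to $\mathcal K_{j-1}$. As $S_j\subseteq\mathfrak m\mathcal K_{j-1}$, its image lies in $\mathfrak m$, which is zero in degree $0$. So $r_i(S_j)=0$ for all $i$. By \eqref{eq:freerank} and Step~3, $r_i(M)=r_i(A)-r_i(N)$, and since $A$ and $N$ are free,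
\[
\sum_ir_i(M)x^i=(1-x)^d(\operatorname{Hilb}A-\operatorname{Hilb}N)=(1-x)^d(\operatorname{Hilb}M-\operatorname{Hilb}S).
\]
By \eqref{eq:hilb}, $(1-x)^d\operatorname{Hilb}M=h_\Delta(x)$. The resolution $0\to\mathcal K_d\to\dots\to\mathcal K_j\to S_j\to0$ gives $(1-x)^d\operatorname{Hilb}S_j=\sum_{s\ge j}(-1)^{s-j}\binom dsx^s$. Comparing coefficients of $x^i$ gives the formula.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:addendum}]
(i) By Lemma~\ref{lem:subdiv}, $\Delta'$ is Buchsbaum over $k$, of dimension $d-1$, with the same Betti numbers as $\Delta$, and \eqref{eq:setting} holds. Both complexes are pure, so Theorem~\ref{thm:comparison} gives $r_i(K[\Delta])\le r_i(K(t)[\Delta'])$. The Buchsbaum property and the Betti numbers do not change under field extension, so by Proposition~\ref{prop:buchsbaum} the two sides are $h_i(\Delta)$ and $h_i(\Delta')$ minus the same number.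

(ii) Since $h(\Delta)\le h(\Delta')$ and $f_{d-1}=\sum_ih_i$, the first two conditions are equivalent, and a trivial subdivision satisfies them. Suppose $h(\Delta)=h(\Delta')$. Then $h_1=f_0-d$ gives $f_0(\Delta)=f_0(\Delta')$. For each vertex $i$ of $\Delta$ the $0$-dimensional ball $\Gamma_{\{i\}}$ is a single vertex with carrier $\{i\}$. These are $f_0(\Delta)$ distinct vertices, so they are all the vertices of $\Delta'$, and we identify the two vertex sets so that $\sigma(\{i\})=\{i\}$. For $E\in\Delta$ the vertices of $\Gamma_E$ then lie in $E$, so $\Gamma_E\subseteq2^E$. Since $\dim\Gamma_E=|E|-1$, the set $E$ itself is a face of $\Gamma_E$, and $\Gamma_E=2^E$. Hence $\Delta'=\bigcup_E\Gamma_E=\Delta$. Finally $\sigma(E)\subseteq E$ because $E\in\Gamma_E$, and $\sigma(E)\supseteq\sigma(\{i\})=\{i\}$ for $i\in E$, so $\sigma$ is the identity.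

(iii) Let $E$ be an edge, let $\Lambda$ be the pair of disjoint edges of Example~\ref{ex:twoedges}, on vertices not in $E$, and let $\Delta$ be the join, with faces $A\cup H$ for $A\subseteq E$ and $H\in\Lambda$. It consists of two tetrahedra that share the edge $E$, so it is pure of dimension $3$, and $\operatorname{lk}E=\Lambda$. The sum \eqref{eq:hpoly} factors, and $\sum_{A\subseteq E}x^{|A|}(1-x)^{2-|A|}=1$, so $h_\Delta(x)=h_\Lambda(x)=1+2x-x^2$. Let $\Delta'$ be the stellar subdivision at $E$, the join of a path with two edges and $\Lambda$; it is a geometric subdivision of $\Delta$. By \eqref{eq:stellar},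
\[
h_{\Delta'}(x)=(1+x)(1+2x-x^2)=1+3x+x^2-x^3 .
\]
So $h_3$ drops from $0$ to $-1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{subdiv}
\emph{Subdivisions and local $h$-vectors},
\texttt{https://math.mit.edu/\~{}rstan/pubs/pubfiles/89.pdf}.

\end{thebibliography}
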